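\title{A dichotomy for Lipschitz free $p$-spaces over subsets of the integers}

\begin{abstract}
Let $0<p<1$. We show that the Lipschitz free $p$-space over an infinite set $\mathcal N\subset\mathbb N$ is isomorphic either to $\ell_p$ or to the Lipschitz free $p$-space over $\mathbb N$. The first case occurs exactly when the length of every interval with endpoints in $\mathcal N$ is at most a fixed multiple of the largest gap of $\mathcal N$ inside it. For infinite closed sets $A\subset\mathbb R$ the same condition characterizes the isomorphism $\mathcal F_p(A)\simeq\ell_p$, and it holds if and only if $A$ is bi-Lipschitz equivalent to an ultrametric space. When it fails, $\mathcal F_p(A)$ contains a complemented copy of $\mathcal F_p(\mathbb N)$, and is isomorphic to it if $A$ has finite Cantor--Bendixson rank.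
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Lipschitz free $p$-spaces}
Let $0<p\le1$. A \emph{$p$-Banach space} is a complete quasi-Banach space $X$ whose quasi-norm satisfies $\|x+y\|^p\le\|x\|^p+\|y\|^p$; completeness refers to the metric $\|x-y\|^p$. The basic example is $\ell_p$. Scalars are real, and $X\simeq Y$ means that $X$ and $Y$ are linearly isomorphic.

Let $(\mathcal M,d)$ be a metric space with a base point $x_0$. The \emph{Lipschitz free $p$-space} $\mathcal F_p(\mathcal M)$ is the unique $p$-Banach space with the following properties. There is an isometric embedding $\delta=\delta_{\mathcal M}:\mathcal M\to\mathcal F_p(\mathcal M)$ with $\delta(x_0)=0$, and for every $p$-Banach space $X$ and every Lipschitz map $f:\mathcal M\to X$ with $f(x_0)=0$ there is a unique bounded linear map $T_f:\mathcal F_p(\mathcal M)\to X$ with $T_f\circ\delta=f$ and $\|T_f\|=\mathrm{Lip}(f)$. Here $\mathrm{Lip}(f)=\sup_{x\ne y}\|f(x)-f(y)\|/d(x,y)$. Equivalently, $\mathcal F_p(\mathcal M)$ is the completion of the linear span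 of the symbols $\delta(x)$, with $\delta(x_0)=0$, under the largest $p$-norm satisfying $\|\delta(x)-\delta(y)\|\le d(x,y)$. The space does not depend on the base point (see (P2) below). Subsets of $\mathbb R$ carry the metric $|x-y|$, and $\mathbb N=\{0,1,2,\dots\}$; leaving out $0$ changes this metric space only by a translation.

\subsection{A first computation}
Let $\mathcal N=\{n_0<n_1<\cdots\}\subset\mathbb N$, with gaps $g_j=n_j-n_{j-1}$ and base point $n_0$. The vectors $(\delta(n_j)-\delta(n_{j-1}))/g_j$ have norm one, so the $p$-triangle inequality gives an operator $S:\ell_p\to\mathcal F_p(\mathcal N)$, $Se_j=(\delta(n_j)-\delta(n_{j-1}))/g_j$, with $\|S\|\le1$. It maps $\sum_{k<j\le l}g_je_j$ to $\delta(n_l)-\delta(n_k)$, a vector of norm $\sum_{k<j\le l}g_j$. By the universal property, $S$ is an isomorphism if and only if the map $n_l\mapsto\sum_{j\le l}g_je_j$ is Lipschitz, that is,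
\begin{equation}\label{eq:gapbasis}
\sup_{k<l}\ \frac{\big(\sum_{k<j\le l}g_j^p\big)^{1/p}}{\sum_{k<j\le l}g_j}<\infty .
\end{equation}
For $p=1$ the quotient equals $1$, so $\mathcal F_1(\mathcal N)$ is isometric to $\ell_1$ for every infinite $\mathcal N$. For $p<1$ it is expensive to write a long difference as a sum of many short ones. If $n_j=2^j$, the last gap dominates: the numerator is at most $g_l(1-2^{-p})^{-1/p}$ and the denominator is at least $g_l$, so $\mathcal F_p(\{2^j\})\simeq\ell_p$. If $\mathcal N=\mathbb N$, the quotient is $(l-k)^{1/p-1}$ and $S$ is not an isomorphism. This excludes one map only, but more is true. The following facts are known.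
\begin{enumerate}
\item[(K1)] For $0<p<1$, $\mathcal F_p(\mathbb N)$ is not isomorphic to $\ell_p$.
\item[(K2)] For every $\mathcal N\subset\mathbb N$, $\mathcal F_p(\mathcal N)$ is complemented in $\mathcal F_p(\mathbb N)$.
\item[(K3)] If $\mathcal N\subset\mathbb N$ contains arbitrarily long chains of consecutive integers, then $\mathcal F_p(\mathcal N)\simeq\mathcal F_p(\mathbb N)$.
\end{enumerate}
So two isomorphism classes occur, and all the spaces $\mathcal F_p(\mathcal N)$ sit inside the larger one. This leads to the problem posed in \cite{structure}: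
\begin{quote}
\emph{Let $0<p<1$. Is there an infinite set $\mathcal N\subset\mathbb N$ such that $\mathcal F_p(\mathcal N)$ is isomorphic neither to $\ell_p$ nor to $\mathcal F_p(\mathbb N)$?}
\end{quote}
One might guess that there is, with the isomorphism class depending on the growth of the gaps. The squares are a candidate: they contain no long chain of consecutive integers, and they are not bi-Lipschitz equivalent to $\mathbb N$, since only finitely many pairs of squares lie within a given distance. But the free space does not see scale, and a window of the squares looks like an arithmetic progression: for $0\le j<k\le n\le N$,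
\[
(N+k)^2-(N+j)^2=(k-j)(2N+j+k)\in[\,2N(k-j),\,4N(k-j)\,].
\]
Thus the squares contain, with distortion at most $2$, rescaled chains of every length. What matters is whether a set contains such almost-progressions, that is, whether it has intervals that are long compared with all the gaps inside them.

\subsection{The gap ratio and the main theorems}
Let $A\subset\mathbb R$ be nonempty and closed. For $x,y\in A$ let $G(x,y)=G_A(x,y)$ be the length of the longest connected component of $[\min(x,y),\max(x,y)]\setminus A$, and $G(x,y)=0$ if there is none; in particular $G(x,x)=0$. If $A$ has at least two points, its \emph{gap ratio} is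
\[
K(A)=\sup_{x<y,\ x,y\in A}\frac{y-x}{G(x,y)}\in[1,\infty],
\]
where the quotient is $\infty$ if $G(x,y)=0$. For $\mathcal N\subset\mathbb N$ and $x<y$, $G(x,y)$ is the largest difference of consecutive elements of $\mathcal N\cap[x,y]$.

\begin{theorem}\label{thm:N}
Let $0<p\le1$ and let $\mathcal N\subset\mathbb N$ be infinite. If $K(\mathcal N)<\infty$, then $\mathcal F_p(\mathcal N)\simeq\ell_p$. If $K(\mathcal N)=\infty$, then $\mathcal F_p(\mathcal N)\simeq\mathcal F_p(\mathbb N)$.
\end{theorem}

Hence the answer to the question is negative for every $0<p<1$. By (K1) the two cases are distinct for such $p$, so $\mathcal F_p(\mathcal N)\simeq\ell_p$ exactly when $K(\mathcal N)<\infty$. For the powers of $2$ the quotients are $(2^l-2^k)/2^{l-1}<2$; for the squares, $x=0$ and $y=n^2$ give $n^2/(2n-1)$, so $K=\infty$.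

The method extends to the real line. A metric $\varrho$ is an \emph{ultrametric} if $\varrho(x,z)\le\max(\varrho(x,y),\varrho(y,z))$. Two metric spaces are \emph{bi-Lipschitz equivalent} if there are a bijection $u$ between them and $\alpha,\beta>0$ with $\alpha\,d(x,y)\le d(u(x),u(y))\le\beta\,d(x,y)$. The \emph{Banach--Mazur distance} of $X$ and $Y$ is the infimum of $\|U\|\|U^{-1}\|$ over isomorphisms $U:X\to Y$. For a closed set $A\subset\mathbb R$, the set $A'$ of its accumulation points is a closed subset of $A$; put $A^{(0)}=A$ and $A^{(m+1)}=(A^{(m)})'$. The set $A$ has \emph{finite Cantor--Bendixson rank} if $A^{(m)}=\emptyset$ for some $m\in\mathbb N$. For instance $A'=\emptyset$ means that $A$ is locally finite: its bounded subsets are finite. Restricting to closed sets loses nothing, since $\mathcal F_p(A)=\mathcal F_p(\overline A)$ (see (P3)).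

\begin{theorem}\label{thm:R}
Let $0<p<1$ and let $A\subset\mathbb R$ be infinite and closed.
\begin{enumerate}
\item[(i)] $\mathcal F_p(A)\simeq\ell_p$ if and only if $K(A)<\infty$, if and only if $A$ is bi-Lipschitz equivalent to an ultrametric space. In that case the Banach--Mazur distance of $\mathcal F_p(A)$ to $\ell_p$ is at most $2K(A)\big(2/(1-2^{-p})\big)^{1/p}$.
\item[(ii)] If $K(A)=\infty$, then $\mathcal F_p(\mathbb N)$ is isomorphic to a complemented subspace of $\mathcal F_p(A)$.
\item[(iii)] If $A$ has finite Cantor--Bendixson rank, then $\mathcal F_p(A)\simeq\ell_p$ or $\mathcal F_p(A)\simeq\mathcal F_p(\mathbb N)$, according to whether $K(A)<\infty$ or $K(A)=\infty$.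
\end{enumerate}
\end{theorem}

For the middle-thirds Cantor set $K\le3$, because two points are separated by the middle third of the smallest construction interval containing both; so (i) gives $\ell_p$. For $A=\{0\}\cup\{1/n:n\ge1\}$ we have $A^{(2)}=\emptyset$, and $x=1/(2n)$, $y=1/n$ give the quotient $(n+1)/2$; so (iii) gives $\mathcal F_p(\mathbb N)$.

\subsection{Plan of the proof}
If $K(A)<\infty$, the function $G$ is an ultrametric equivalent to the distance. Its balls organize $A$ into a tree, and the normalized differences along the edges form a basis equivalent to that of $\ell_p$ (Section~\ref{sec:tree}). If $K(A)=\infty$, we compare $\mathcal F_p(A)$ with a model space $V$, an $\ell_p$-sum of free spaces over finite chains. Cutting a discrete set into dyadic annuli shows that $\mathcal F_p(A)$ is complemented in $V$ (Section~\ref{sec:upper}); choosing well separated almost-progressions shows that $V$ is complemented in $\mathcal F_p(A)$ (Section~\ref{sec:lower}); Pe\l czy\'nski's decomposition argument gives $\mathcal F_p(A)\simeq V$. Of the three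 known facts only (K1) is used, and only to tell the two cases apart. Fact (K2) is contained in Lemma~\ref{lem:interp}, and (K3) in Theorem~\ref{thm:N}, since a chain of $n+1$ consecutive integers forces $K\ge n$.

\section{Tools}\label{sec:tools}

From now on $0<p\le1$ is fixed; the assumption $p<1$ is needed only when (K1) is invoked.

\subsection{Operators on free spaces}
We use the universal property in the following forms. For $p$-Banach spaces $X_i$, the $\ell_p$-sum $(\bigoplus_iX_i)_p$ is the $p$-Banach space of families $(\xi_i)$, $\xi_i\in X_i$, with $\|(\xi_i)\|^p=\sum_i\|\xi_i\|^p<\infty$. We write $\ell_p(X)$ for the $\ell_p$-sum of countably many copies of $X$.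
\begin{enumerate}
\item[(P1)] Let $f:A\to X$ be Lipschitz, with any value at the base point $x_0$. The universal property applied to $f-f(x_0)$ gives an operator $T_f$, \emph{induced} by $f$, with $\|T_f\|=\mathrm{Lip}(f)$ and $T_f(\delta(x)-\delta(y))=f(x)-f(y)$. By uniqueness, two operators on $\mathcal F_p(A)$ that agree on all $\delta(x)$ are equal.
\item[(P2)] Let $u:A\to B$ be a bijection with $\alpha\,d(x,y)\le d(u(x),u(y))\le\beta\,d(x,y)$. The maps $\delta_B\circ u$ and $\delta_A\circ u^{-1}$ induce mutually inverse operators of norms at most $\beta$ and $1/\alpha$, whatever the base points. We say that $u$ has distortion at most $\beta/\alpha$. If $\alpha=\beta$, the first operator divided by $\beta$ is an isometry; so changing the base point, or translating, reflecting or scaling a subset of $\mathbb R$, changes the free space only isometrically.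
\item[(P3)] If $B\subset A$ has base point $b_0$, the map $\delta_A|_B$ induces the \emph{inclusion operator} $J_{B,A}:\mathcal F_p(B)\to\mathcal F_p(A)$, $\delta_B(b)\mapsto\delta_A(b)-\delta_A(b_0)$, of norm at most $1$. If $B$ is dense in $A$, then $\delta_B$ extends to a $1$-Lipschitz map on $A$, because $\mathcal F_p(B)$ is complete and its quasi-norm is continuous; the induced operator inverts $J_{B,A}$, which is therefore an isometry onto.
\item[(P4)] The vectors $\delta(x)$, $x\ne x_0$, are linearly independent: for distinct $x_0,x_1,\dots,x_n$ and small $\varepsilon>0$, the function $\max(0,1-d(\cdot,x_i)/\varepsilon)$ induces a functional equal to $1$ on $\delta(x_i)$ and $0$ on the other $\delta(x_j)$. So $\mathcal F_p(A)$ is infinite-dimensional if $A$ is infinite.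
\item[(P5)] Operators $S_i:X_i\to X$ with $\|S_i\|\le C$ add up to an operator $(\bigoplus_iX_i)_p\to X$ of norm at most $C$, since $\|\sum_iS_i\xi_i\|^p\le C^p\sum_i\|\xi_i\|^p$.
\item[(P6)] If maps $f_i:A\to X_i$ satisfy $\sum_i\|f_i(x)-f_i(y)\|^p\le C^pd(x,y)^p$ for all $x,y$, then $x\mapsto(f_i(x)-f_i(x_0))_i$ is a $C$-Lipschitz map into $(\bigoplus_iX_i)_p$. It induces $T$ with $\|T\|\le C$ and $T(\delta(x)-\delta(y))=(f_i(x)-f_i(y))_i$.
\end{enumerate}
Every proof below builds a pair of operators between $\mathcal F_p(A)$ and an $\ell_p$-sum. The operator out of the sum comes from (P5) at almost no cost. The operator into the sum comes from (P6), and the estimate required there is the heart of the matter: for $p<1$ it holds when few of the $f_i$ distinguish $x$ from $y$, or when their contributions decay geometrically.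

\subsection{Complementation and the model space}
Write $X\trianglelefteq_CY$ if there are operators $S:X\to Y$ and $T:Y\to X$ with $TS=\mathrm{Id}_X$ and $\|S\|\|T\|\le C$, and $X\trianglelefteq Y$ if this holds for some $C$. Then $ST$ is a bounded projection onto $S(X)\simeq X$, so $Y\simeq X\oplus\ker T$: the space $X$ is isomorphic to a complemented subspace of $Y$. Constants multiply under composition, and a bijection of distortion at most $C$ between $A$ and $B$ gives $\mathcal F_p(A)\trianglelefteq_C\mathcal F_p(B)$. After multiplying $S$ and $T$ by reciprocal scalars we may assume $\|S\|\le1$ and $\|T\|\le C$. Therefore, if $X_i\trianglelefteq_CY_i$ for all $i$ with the same $C$, then $(\bigoplus_iX_i)_p\trianglelefteq_C(\bigoplus_iY_i)_p$.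

For $n\ge1$ let $X_n=\mathcal F_p(\{0,1,\dots,n\})$. Let $W=(\bigoplus_{n\ge1}X_n)_p$, and let $V$ be the $\ell_p$-sum of countably many copies of each $X_n$, $n\ge1$. The repetition is built in so that rearranging summands gives isometries of $V$ with $\ell_p(V)$ and with any finite $\ell_p$-sum of copies of $V$.

To compare free spaces over nested sets one would like a Lipschitz retraction of the larger set onto the smaller. None exists with a uniform constant: a retraction of $\{0,\dots,m\}$ onto $\{0,m\}$ sends two neighbors to $0$ and $m$. The free space has room to interpolate instead.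

\begin{lemma}[Interpolation]\label{lem:interp}
Let $A\subset\mathbb R$ be nonempty and closed. Define $r_A:\mathbb R\to\mathcal F_p(A)$ by $r_A(a)=\delta(a)$ for $a\in A$, by
\[
r_A(x)=\frac{(b-x)\delta(a)+(x-a)\delta(b)}{b-a}
\]
on each bounded component $(a,b)$ of $\mathbb R\setminus A$, and by $r_A(x)=\delta(e)$ on each unbounded component with endpoint $e$. Then $r_A$ is $1$-Lipschitz on the closure of each component, and $c_p$-Lipschitz on $\mathbb R$, where $c_p=3^{1/p-1}$. Consequently $\mathcal F_p(A)\trianglelefteq_{c_p}\mathcal F_p(B)$ whenever $A\subset B\subset\mathbb R$.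
\end{lemma}

\begin{proof}
For $x,y\in[a,b]$ with $(a,b)$ a bounded component, $r_A(y)-r_A(x)=\frac{y-x}{b-a}(\delta(b)-\delta(a))$ has norm $|x-y|$. On the closure of an unbounded component $r_A$ is constant. Let $x<y$. If $A\cap[x,y]=\emptyset$, both points lie in one component. Otherwise let $x^+=\min A\cap[x,\infty)$ and $y^-=\max A\cap(-\infty,y]$, so that $x\le x^+\le y^-\le y$. The points $x,x^+$ are equal or lie in the closure of one component, and so do $y^-,y$. Since $\|\delta(y^-)-\delta(x^+)\|=y^--x^+$, concavity of $t\mapsto t^p$ gives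
\[
\|r_A(x)-r_A(y)\|^p\le(x^+-x)^p+(y^--x^+)^p+(y-y^-)^p\le3^{1-p}(y-x)^p .
\]
Finally, let $T$ be induced by $r_A|_B$ and $S=J_{A,B}$. Then $TS\delta(a)=r_A(a)-r_A(x_0)=\delta(a)$, where $x_0$ is the base point of $A$.
\end{proof}

\begin{lemma}\label{lem:V}
\begin{enumerate}
\item[(a)] If $Y_i\trianglelefteq_CX_{m_i}$ for countably many $i$, with $C$ independent of $i$, then $(\bigoplus_iY_i)_p\trianglelefteq_CV$.
\item[(b)] $V\trianglelefteq W$.
\item[(c)] If $Y\trianglelefteq V$ and $V\trianglelefteq Y$, then $Y\simeq V$.
\end{enumerate}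
\end{lemma}

\begin{proof}
(a) Each $X_m$ occurs infinitely often in $V$, so we can assign to each $i$ its own copy of $X_{m_i}$. The sum of these copies is a subsum of $V$, and the embedding of a subsum and the projection onto it have norm at most $1$.

(b) Index the summands of $V$ by pairs $(n,j)$, enumerate the pairs, and choose inductively distinct integers $m(n,j)\ge n$. By Lemma~\ref{lem:interp}, $X_n\trianglelefteq_{c_p}X_{m(n,j)}$, so $V\trianglelefteq_{c_p}(\bigoplus X_{m(n,j)})_p$, which is a subsum of $W$.

(c) This is Pe\l czy\'nski's argument. Write $V\simeq Y\oplus Y_1$ and $Y\simeq V\oplus V_1$. Then $Y\simeq V\oplus V\oplus V_1\simeq V\oplus Y$. On the other hand,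
\[
V\simeq\ell_p(V)\simeq\ell_p(Y)\oplus\ell_p(Y_1)\simeq Y\oplus\ell_p(Y)\oplus\ell_p(Y_1)\simeq Y\oplus V.\qedhere
\]
\end{proof}

\subsection{The largest gap}
Call a bounded component of $\mathbb R\setminus A$ a \emph{gap} of the closed set $A$; its endpoints belong to $A$. For $x<y$ in $A$, the components of $[x,y]\setminus A$ are the gaps contained in $[x,y]$.

\begin{lemma}\label{lem:G}
Let $A\subset\mathbb R$ be closed.
\begin{enumerate}
\item[(a)] If $x\le x'\le y'\le y$ are in $A$, then $G(x',y')\le G(x,y)\le y-x$.
\item[(b)] $G(x,z)\le\max(G(x,y),G(y,z))$ for all $x,y,z\in A$.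
\item[(c)] If $x<y$ are in $A$ and $t\in[x,y]$, then $\min A\cap[t,\infty)\le\min(y,t+G(x,y))$ and $\max A\cap(-\infty,t]\ge\max(x,t-G(x,y))$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A gap contained in $[x',y']$ is contained in $[x,y]$. (b) Let $x\le z$. If $y\in[x,z]$, a gap in $[x,z]$ does not contain $y$, so it lies in $[x,y]$ or in $[y,z]$. If $y>z$ or $y<x$, apply (a). (c) If $t\notin A$, then $t$ lies in a gap contained in $[x,y]$, of length at most $G(x,y)$, and the two points in question are its endpoints.
\end{proof}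

\section{Finite gap ratio: a basis along a tree}\label{sec:tree}

The consecutive differences of \eqref{eq:gapbasis} do not suffice for all sets with $K<\infty$. The following example shows why, and what replaces them.

\begin{example}\label{ex:ternary}
Let $E=\{0,1,3,4,9,10,12,13,27,\dots\}$ be the set of finite sums $\sum_j\varepsilon_j3^j$ with digits $\varepsilon_j\in\{0,1\}$. Let $x<y$ in $E$, let $j$ be the highest digit in which they differ, and let $w$ be their common part, a multiple of $3^{j+1}$. All elements of $E\cap[w,w+3^{j+1})$ lie in $[w,w+\frac{3^j-1}2]$, which contains $x$, or in $[w+3^j,w+\frac{3^{j+1}-1}2]$, which contains $y$. Hence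
\[
\tfrac12(3^j+1)\le G(x,y)\le y-x\le\tfrac12(3^{j+1}-1),
\]
and $K(E)\le3$. Between $0$ and $y_n=1+3+\dots+3^{n-1}<3^n$ there are $2^{n-1}$ gaps of length $1$, so the quotient in \eqref{eq:gapbasis} is at least $2^{(n-1)/p}3^{-n}$, which is unbounded if $3^p<2$.

Walking from $y_n$ to $0$ gap by gap is wasteful; it is cheaper to delete one digit at a time. For $z\in E\setminus\{0\}$ let $\ell(z)$ be the position of the lowest nonzero digit and $\pi(z)=z-3^{\ell(z)}$ (Figure~\ref{fig:tree}). Let $h(x)=\sum3^{\ell(z)}e_z$, the sum running over the nonzero terms $z$ of the sequence $x,\pi(x),\pi(\pi(x)),\dots$; for instance $h(13)=e_{13}+3e_{12}+9e_9$ and $h(10)=e_{10}+9e_9$. For $x<y$ and $j$ as above, the terms with $\ell(z)>j$ are the same for $x$ and $y$, and each point has at most one term for each value $\ell(z)\le j$. Thus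
\[
\|h(x)-h(y)\|_{\ell_p}^p\le2\sum_{i\le j}3^{ip}\le\frac{2\cdot3^{jp}}{1-3^{-p}}\le\frac{2\cdot2^p}{1-3^{-p}}\,(y-x)^p ,
\]
and $h$ induces $T:\mathcal F_p(E)\to\ell_p(E\setminus\{0\})$. The vectors $Se_z=3^{-\ell(z)}(\delta(z)-\delta(\pi(z)))$ have norm one. The identity $h(z)-h(\pi(z))=3^{\ell(z)}e_z$ gives $TS=\mathrm{Id}$, and telescoping down to $0$ gives $ST=\mathrm{Id}$. So $\mathcal F_p(E)\simeq\ell_p$.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\draw[gray] (-0.5,0) -- (13.5,0);
\foreach \x in {0,1,3,4,9,10,12,13} {\fill (\x,0) circle (2pt); \node[below] at (\x,-0.05) {$\x$};}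
\foreach \x in {1,4,10,13} {\draw[->] (\x,0.08) arc (0:180:0.5 and 0.4);}
\foreach \x in {3,12} {\draw[->] (\x,0.08) arc (0:180:1.5 and 0.95);}
\draw[->] (9,0.08) arc (0:180:4.5 and 1.8);
\end{tikzpicture}
\caption{The first eight integers whose ternary digits are $0$ or $1$. Each arrow joins a point to its parent, obtained by deleting the lowest nonzero digit. Along a path to the root $0$ the arrows grow at least by a factor $3$.}\label{fig:tree}
\end{figure}

In general there are no digits. But in the example, deleting the digits below a given position means passing to the smallest point $y$ with $G(x,y)$ below a given threshold, and this makes sense for every $A$ by Lemma~\ref{lem:G}(b). We use the thresholds $2^k$, $k\in\mathbb Z$. Since $A$ may be unbounded below and may have accumulation points, the tree may have no root and a point may have infinitely many ancestors in both directions; only differences $h(x)-h(y)$ will lie in $\ell_p$.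

\begin{proposition}\label{prop:tree}
Let $A\subset\mathbb R$ be closed and infinite with $K=K(A)<\infty$. Then $\mathcal F_p(A)\simeq\ell_p$, with Banach--Mazur distance at most $2K\big(2/(1-2^{-p})\big)^{1/p}$.
\end{proposition}

\begin{proof}
For $x\ne y$ in $A$ we have $0<G(x,y)\le|x-y|\le K\,G(x,y)$.

\emph{Blocks.} For $k\in\mathbb Z$, the relation $G(x,y)<2^k$ is an equivalence relation on $A$ by Lemma~\ref{lem:G}(b). Its classes, the \emph{$k$-blocks}, have diameter at most $K2^k$. They are closed: if $x_i\to x$ with $x_i$ in a block, then $x\in A$ and $G(x_i,x)\le|x_i-x|<2^k$ for large $i$. So the $k$-block of $x$ has a minimum $q_k(x)$. We have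
\begin{gather}
q_l(q_k(x))=q_l(x)\quad\text{and}\quad q_k(q_l(x))=q_l(x)\qquad(k\le l),\label{eq:q1}\\
0\le x-q_k(x)\le K2^k,\qquad q_k(x)=q_k(y)\ \text{ if }2^k>G(x,y).\label{eq:q2}
\end{gather}
For \eqref{eq:q1}, note that each $k$-block lies in an $l$-block: $q_k(x)$ lies in the $l$-block of $x$, and $q_l(x)$, being the minimum of its $l$-block, is the minimum of its $k$-block.

\emph{Levels and parents.} For $z\in A$ the set $\{k:q_k(z)=z\}$ is downward closed by the second identity in \eqref{eq:q1}. Let $\kappa(z)\in\mathbb Z\cup\{\pm\infty\}$ be its supremum, the \emph{level} of $z$; thus $q_k(z)=z$ if and only if $k\le\kappa(z)$. We have $\kappa(z)=+\infty$ if and only if $z=\min A$, for if $y<z$ is in $A$, then $q_k(z)\le y$ as soon as $2^k>G(y,z)$. Let $\Gamma=\{z\in A:\kappa(z)\in\mathbb Z\}$. For $z\in\Gamma$ define the \emph{parent} $\pi(z)=q_{\kappa(z)+1}(z)$; then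
\begin{equation}\label{eq:parent}
0<z-\pi(z)\le2K\,2^{\kappa(z)} .
\end{equation}
The set $\Gamma$ is countable. Indeed, if $z\in\Gamma$ and $y<z$ is in $A$, then $y$ is not in the $\kappa(z)$-block of $z$, so $z-y\ge G(y,z)\ge2^{\kappa(z)}$. Hence the intervals $(z-2^{\kappa(z)},z)$, $z\in\Gamma$, miss $A$, and they are pairwise disjoint since $z\le z'-2^{\kappa(z')}$ for $z<z'$ in $\Gamma$.

\emph{Coordinates.} For $x\in A$ let $c(x)=\{q_k(x):k\in\mathbb Z\}\cap\Gamma$ and $h(x)=\sum_{z\in c(x)}2^{\kappa(z)}e_z\in\mathbb R^\Gamma$. We claim that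
\begin{equation}\label{eq:anc}
z=q_{\kappa(z)}(x)\qquad\text{for every }z\in c(x).
\end{equation}
If $z=q_k(x)$, then $q_k(z)=z$ by \eqref{eq:q1}, so $k\le\kappa(z)$ and $q_{\kappa(z)}(x)=q_{\kappa(z)}(z)=z$. In particular $c(x)$ has at most one element of each level. Let $x\ne y$ and $2^j\le G(x,y)<2^{j+1}$. If $z\in c(x)$ and $\kappa(z)\ge j+1$, then $z=q_{\kappa(z)}(x)=q_{\kappa(z)}(y)\in c(y)$ by \eqref{eq:anc} and \eqref{eq:q2}; the same holds with $x,y$ exchanged. So the elements of the symmetric difference of $c(x)$ and $c(y)$ have level at most $j$, with at most two on each level, and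
\begin{equation}\label{eq:hLip}
\|h(x)-h(y)\|_{\ell_p(\Gamma)}^p\le2\sum_{k\le j}2^{kp}=\frac{2\cdot2^{jp}}{1-2^{-p}}\le\frac2{1-2^{-p}}\,|x-y|^p .
\end{equation}
By (P6) there is $T:\mathcal F_p(A)\to\ell_p(\Gamma)$ with $T(\delta(x)-\delta(y))=h(x)-h(y)$ and $\|T\|^p\le2/(1-2^{-p})$. By \eqref{eq:parent} and (P5), $Se_z=2^{-\kappa(z)}(\delta(z)-\delta(\pi(z)))$ defines $S:\ell_p(\Gamma)\to\mathcal F_p(A)$ with $\|S\|\le2K$.

\emph{$TS=\mathrm{Id}$.} It suffices to show that
\begin{equation}\label{eq:edge}
h(z)-h(\pi(z))=2^{\kappa(z)}e_z\qquad(z\in\Gamma).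
\end{equation}
By \eqref{eq:q1}, $q_k(\pi(z))=q_k(z)$ for $k\ge\kappa(z)+1$ and $q_k(\pi(z))=\pi(z)=q_{\kappa(z)+1}(z)$ for $k\le\kappa(z)$. So $\{q_k(\pi(z))\}_{k\in\mathbb Z}=\{q_k(z):k\ge\kappa(z)+1\}$, a set of points $\le\pi(z)<z$. As $q_k(z)=z$ for $k\le\kappa(z)$, the set $c(z)$ is the disjoint union of $\{z\}$ and $c(\pi(z))$.

\emph{$ST=\mathrm{Id}$.} Fix $x\in A$, $k\in\mathbb Z$, and let $z=q_k(x)$. Suppose $z\ne q_{k+1}(x)$. Since $q_k(z)=z$ and $q_{k+1}(z)=q_{k+1}(x)\ne z$, we get $\kappa(z)=k$ and $\pi(z)=q_{k+1}(x)$. By \eqref{eq:edge}, $ST$ fixes $\delta(q_k(x))-\delta(q_{k+1}(x))$; if $z=q_{k+1}(x)$ this vector is $0$. Summing, $ST$ fixes $\delta(q_k(x))-\delta(q_l(x))$ for $k<l$. As $k\to-\infty$, $q_k(x)\to x$ by \eqref{eq:q2}, so by continuity $ST$ fixes $\delta(x)-\delta(q_l(x))$ for every $l$. Apply this to $x$ and to the base point $x_0$, with $l$ so large that $q_l(x)=q_l(x_0)$, and subtract: $ST\delta(x)=\delta(x)$.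

Thus $\mathcal F_p(A)\simeq\ell_p(\Gamma)$ with $\|S\|\|T\|\le2K(2/(1-2^{-p}))^{1/p}$. The set $\Gamma$ is countable, and infinite by (P4).
\end{proof}

The hypothesis $K<\infty$ enters through the diameter of the blocks: it gives their minima, the limit $q_k(x)\to x$, and the bound for $S$. If $A$ is an interval, then $G=0$, every block is all of $A$, and there is no tree.

\begin{proposition}\label{prop:ultra}
Let $A\subset\mathbb R$ be closed with at least two points. Then $K(A)<\infty$ if and only if $A$ is bi-Lipschitz equivalent to an ultrametric space.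
\end{proposition}

\begin{proof}
If $K(A)<\infty$, then $G$ is an ultrametric on $A$ by Lemma~\ref{lem:G}(b), and $G(x,y)\le|x-y|\le K(A)G(x,y)$. Conversely, pull the ultrametric back to $A$, so that $\varrho$ is an ultrametric on $A$ with $\alpha\varrho(x,y)\le|x-y|\le\beta\varrho(x,y)$. Fix $x<y$ in $A$ and $\eta>G(x,y)$. We join $x$ to $y$ by a chain in $A$ with steps of length at most $\eta$. From a point $z\in A\cap[x,y)$ pass to $z^*=\max A\cap[z,\min(y,z+\eta)]$. Then $z^*>z$: if $z+\eta\ge y$ then $z^*=y$, and otherwise $z^*=z$ would produce a gap in $[x,y]$ of length at least $\eta$. If $z^*<y$, then $z+\eta<y$ and $z^*=\max A\cap[z,z+\eta]$, so the next point $z^{**}>z^*$ exceeds $z+\eta$. Two steps thus advance by more than $\eta$ unless the first one reaches $y$, and the chain starting at $x$ reaches $y$ after finitely many steps. The ultrametric inequality along the chain gives $\varrho(x,y)\le\eta/\alpha$, so $y-x\le\beta\eta/\alpha$. Letting $\eta\downarrow G(x,y)$ we obtain $K(A)\le\beta/\alpha$.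
\end{proof}

\section{Discrete sets: complementation in $V$ by dyadic annuli}\label{sec:upper}

To place $\mathcal F_p(B)$ inside a sum of free spaces over finite sets, write $\delta(x)=\sum_k\varphi_k(x)\delta(x)$ with a partition of unity. With base point $0$ we have $\|\delta(x)\|=|x|$, so the Lipschitz constant of $\varphi_k\delta$ involves $\mathrm{Lip}(\varphi_k)$ times the largest $|x|$ in the support. This product stays bounded only if the width of the bump is comparable to its distance from the base point, which dictates dyadic annuli. It also shows that $B$ may accumulate at the base point.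

\begin{lemma}\label{lem:annuli}
Let $B\subset\mathbb R$ and $b_0\in B$ be such that $\{x\in B:s\le|x-b_0|\le t\}$ is finite for all $0<s<t<\infty$. Then $\mathcal F_p(B)\trianglelefteq_{C_1}V$, where $C_1$ depends only on $p$.
\end{lemma}

\begin{proof}
Translate so that $b_0=0$, and take $0$ as base point of $B$ and of the finite sets
\[
B_k=\{0\}\cup\{x\in B:2^{k-1}\le|x|\le2^{k+1}\},\qquad k\in\mathbb Z.
\]
Let $\varphi(t)=2t-1$ on $[\frac12,1]$, $\varphi(t)=2-t$ on $[1,2]$, $\varphi=0$ elsewhere, and $\varphi_k(x)=\varphi(2^{-k}|x|)$. Then $0\le\varphi_k\le1$, $\mathrm{Lip}(\varphi_k)\le2^{1-k}$, and $\varphi_k$ vanishes on $B\setminus B_k$ and at $0$. For $2^k\le|x|\le2^{k+1}$ only $\varphi_k(x)=2-2^{-k}|x|$ and $\varphi_{k+1}(x)=2^{-k}|x|-1$ can be nonzero, and their sum is $1$.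

Define $f_k:B\to\mathcal F_p(B_k)$ by $f_k(x)=\varphi_k(x)\delta_{B_k}(x)$ for $x\in B_k$ and $f_k(x)=0$ otherwise. For $x\in B_k$ and any $y\in B$ we have $|\varphi_k(x)-\varphi_k(y)|\,|x|\le2^{1-k}2^{k+1}|x-y|=4|x-y|$. If $x,y\in B_k$, write $f_k(x)-f_k(y)=(\varphi_k(x)-\varphi_k(y))\delta(x)+\varphi_k(y)(\delta(x)-\delta(y))$ to get
\[
\|f_k(x)-f_k(y)\|^p\le(4^p+1)|x-y|^p .
\]
If $x\in B_k$ and $y\notin B_k$, then $\varphi_k(y)=0$ and $\|f_k(x)-f_k(y)\|=|\varphi_k(x)-\varphi_k(y)|\,|x|\le4|x-y|$. For given $x,y$, at most four indices $k$ have $f_k(x)\ne0$ or $f_k(y)\ne0$. By (P6) the $f_k$ induce $T:\mathcal F_p(B)\to(\bigoplus_k\mathcal F_p(B_k))_p$ with $\|T\|^p\le4(4^p+1)$. The inclusion operators $J_{B_k,B}$ add up to $S$ with $\|S\|\le1$, and $ST\delta(x)=\sum_k\varphi_k(x)\delta(x)=\delta(x)$. Hence $\mathcal F_p(B)\trianglelefteq_{C}(\bigoplus_k\mathcal F_p(B_k))_p$ with $C=(4(4^p+1))^{1/p}$.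

It remains to compare each $B_k$ with a chain, and here finiteness is used. Choose $\lambda$ with $\lambda|x-y|\ge3$ for all distinct $x,y\in B_k$. Then $|\lfloor\lambda x\rfloor-\lfloor\lambda y\rfloor|$ differs from $\lambda|x-y|$ by less than $1$, so it lies between $\frac23\lambda|x-y|$ and $\frac43\lambda|x-y|$. Thus $x\mapsto\lfloor\lambda x\rfloor$ maps $B_k$ with distortion at most $2$ onto a finite set of integers, a translate of which lies in some $\{0,\dots,m_k\}$, $m_k\ge1$. By (P2) and Lemma~\ref{lem:interp}, $\mathcal F_p(B_k)\trianglelefteq_{2c_p}X_{m_k}$. Lemma~\ref{lem:V}(a) finishes the proof with $C_1=2c_pC$.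
\end{proof}

\section{Infinite gap ratio: complemented copies of $V$}\label{sec:lower}

An interval $[x,y]$ with $y-x\ge2nG(x,y)$ contains an almost-progression with $n+1$ terms, hence by Lemma~\ref{lem:interp} a complemented copy of $X_n$. The difficulty is to complement infinitely many copies at once, as an $\ell_p$-sum. Some separation is needed: for the intervals $[2i,2i+1]$, $0\le i<N$, the interpolation maps onto the endpoint pairs change by norm $1$ each between $x=0$ and $y=2N$, so the sum in (P6) is $N$, which is not $O((2N)^p)$ when $p<1$. The remedy is to let the intervals run geometrically toward a point or toward infinity.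

\begin{lemma}\label{lem:windows}
Let $A\subset\mathbb R$ be closed and $c\in\mathbb R$. For $n\ge1$ let $x_n<y_n$ be in $A$ with $y_n-x_n\ge2n\,G(x_n,y_n)$. Suppose that the intervals $I_n=[x_n,y_n]$ all lie in $(c,\infty)$ or all lie in $(-\infty,c)$ and that, with $\rho_n=\min_{t\in I_n}|t-c|$ and $\sigma_n=\max_{t\in I_n}|t-c|$, either $\sigma_n\le\rho_{n+1}/2$ for all $n$, or $\sigma_{n+1}\le\rho_n/2$ for all $n$. Then $V\trianglelefteq\mathcal F_p(A)$.
\end{lemma}

\begin{proof}
\emph{Almost-progressions.} Fix $n$ and let $L=y_n-x_n$. For $0\le j\le n$ let $a_j=\min A\cap[x_n+jL/n,\infty)$; then $a_0=x_n$ and $a_n=y_n$. By Lemma~\ref{lem:G}(c), $0\le a_j-(x_n+jL/n)\le G(x_n,y_n)\le L/(2n)$. For $j<k$ the difference $a_k-a_j$ is therefore within $L/(2n)$ of $(k-j)L/n$, so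
\[
\tfrac12(k-j)\tfrac Ln\le a_k-a_j\le\tfrac32(k-j)\tfrac Ln .
\]
Let $A_n=\{a_0,\dots,a_n\}$ with base point $x_n$. The map $j\mapsto a_j$ has distortion at most $3$, so $X_n\trianglelefteq_3\mathcal F_p(A_n)$ and $W\trianglelefteq_3(\bigoplus_n\mathcal F_p(A_n))_p$.

\emph{The estimate.} Let $r_n=r_{A_n}$ be the map of Lemma~\ref{lem:interp}. It is constant on $(-\infty,x_n]$ and on $[y_n,\infty)$, so for $x<y$ the norm $\|r_n(x)-r_n(y)\|$ is at most $c_p$ times the length of $[x,y]\cap I_n$. We claim that
\begin{equation}\label{eq:windows}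
\sum_n\|r_n(x)-r_n(y)\|^p\le c_p^p\Big(1+\frac1{1-2^{-p}}\Big)(y-x)^p\qquad(x<y).
\end{equation}
The bound by lengths is invariant under translation and reflection, so assume $c=0$ and $I_n=[\rho_n,\sigma_n]\subset(0,\infty)$. Under either hypothesis the intervals are ordered monotonically and, since $\rho_n<\sigma_n$, for any two of them the right end of the left one is at most half the left end of the right one. Let $M$ be the set of $n$ for which $[x,y]\cap I_n$ has positive length; only these contribute. A nonempty subset of $M$ has an index with largest $\sigma_n$, because either $\sigma_n\to\infty$ and $M$ is finite, or $\sigma_n$ decreases. Let $m\in M$ have the largest $\sigma_m$; its term is at most $c_p^p(y-x)^p$. If $M\ne\{m\}$, let $m'\in M\setminus\{m\}$ have the largest $\sigma_{m'}$. Then $y>\rho_m\ge2\sigma_{m'}$ and $x<\sigma_{m'}$, so $y-x>\sigma_{m'}$. The term of $n\in M\setminus\{m\}$ is at most $c_p^p\sigma_n^p$, and these $\sigma_n$, in decreasing order, start at $\sigma_{m'}$ and drop at least by a factor $2$ at each step. Their total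 is at most $c_p^p\sigma_{m'}^p/(1-2^{-p})\le c_p^p(y-x)^p/(1-2^{-p})$. This proves \eqref{eq:windows}.

\emph{The operators.} By (P6), the restrictions of the $r_n$ to $A$ induce $T:\mathcal F_p(A)\to(\bigoplus_n\mathcal F_p(A_n))_p$. The inclusion operators $J_{A_n,A}$ add up to $S$ in the opposite direction. For $a\in A_n$, the vector $\delta_{A_n}(a)$ in the $n$-th summand is sent by $S$ to $\delta_A(a)-\delta_A(x_n)$, and then by $T$ to $(r_i(a)-r_i(x_n))_i$. The $n$-th coordinate is $\delta_{A_n}(a)$. For $i\ne n$ the interval $I_n$ lies on one side of $I_i$, where $r_i$ is constant, so the $i$-th coordinate is $0$. Hence $TS=\mathrm{Id}$, and $V\trianglelefteq W\trianglelefteq(\bigoplus_n\mathcal F_p(A_n))_p\trianglelefteq\mathcal F_p(A)$ by Lemma~\ref{lem:V}(b).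
\end{proof}

The condition $K(A)=\infty$ supplies intervals with large quotient, but they may be nested, as $[0,n^2]$ for the squares. We gain separation by keeping only a suitable third of each.

\begin{proposition}\label{prop:lower}
Let $A\subset\mathbb R$ be closed with $K(A)=\infty$. Then $V\trianglelefteq\mathcal F_p(A)$.
\end{proposition}

\begin{proof}
\emph{Passing to a third.} Let $u<v$ be in $A$ with $v-u\ge(6n+6)G(u,v)$, and let $[s,t]\subset[u,v]$ have length $(v-u)/3$. We show that there are $x<y$ in $A\cap[s,t]$ with $y-x\ge2nG(x,y)$. Put $x=\min A\cap[s,\infty)$ and $y=\max A\cap(-\infty,t]$. By Lemma~\ref{lem:G}(c), $x\le s+G(u,v)$ and $y\ge t-G(u,v)$, so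
\[
y-x\ge\tfrac13(v-u)-2G(u,v)\ge2nG(u,v).
\]
The middle term is positive, whether $G(u,v)$ is $0$ or not. Hence $s\le x<y\le t$, and $G(x,y)\le G(u,v)$ by Lemma~\ref{lem:G}(a).

\emph{Selection.} Choose $u_i<v_i$ in $A$ with $v_i-u_i\ge(6i+6)G(u_i,v_i)$, $i\ge1$. This property survives passing to a subsequence and renumbering, since the $i$-th term of a subsequence has original index at least $i$; so does the property $y_i-x_i\ge2iG(x_i,y_i)$ below. Let $\mu_i=\max(|u_i|,|v_i|)$. After passing to a subsequence, either $\mu_i\to\infty$, or $u_i\to u^*$ and $v_i\to v^*$ with $u^*\le v^*$ finite.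

\emph{Case 1: $\mu_i\to\infty$.} Let $c=0$. If $v_i=\mu_i$, the right third of $[u_i,v_i]$ begins at $(2v_i+u_i)/3\ge\mu_i/3$. Otherwise $u_i=-\mu_i$, because $v_i=-\mu_i$ or $u_i=\mu_i$ would contradict $u_i<v_i$ and the definition of $\mu_i$; then the left third ends at $(2u_i+v_i)/3\le-\mu_i/3$. In these thirds we find $[x_i,y_i]$ with $y_i-x_i\ge2iG(x_i,y_i)$ and $\rho_i\ge\mu_i/3\to\infty$. Infinitely many lie on the same side of $0$, and among them we choose a subsequence with $\sigma_n\le\rho_{n+1}/2$.

\emph{Case 2: $u^*=v^*=c$.} The left and right closed thirds of $[u_i,v_i]$ are disjoint, so one of them does not contain $c$. In it we find $[x_i,y_i]$ with $y_i-x_i\ge2iG(x_i,y_i)$ and $\rho_i>0$, and $\sigma_i\to0$ since $u_i,v_i\to c$. Infinitely many of these intervals lie on the same side of $c$, and among them we choose a subsequence with $\sigma_{n+1}\le\rho_n/2$.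

\emph{Case 3: $u^*<v^*$.} Here $G(u_i,v_i)\le(v_i-u_i)/(6i+6)\to0$. If some $t\in(u^*,v^*)$ were not in $A$, an interval $(t-\eta,t+\eta)$ would miss $A$ and lie in $[u_i,v_i]$ for large $i$, forcing $G(u_i,v_i)\ge2\eta$. So $[u^*,v^*]\subset A$. Let $c=u^*$, $\varepsilon_n=4^{-n}(v^*-u^*)$ and $I_n=[u^*+\varepsilon_n,u^*+2\varepsilon_n]\subset A$. Then $G$ vanishes on the endpoints of $I_n$, and $\sigma_{n+1}=2\varepsilon_{n+1}=\rho_n/2$.

In each case Lemma~\ref{lem:windows} applies.
\end{proof}

For subsets of $\mathbb N$ only Case 1 occurs, since $G\ge1$ forces $v_i-u_i\to\infty$.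

\section{Proofs of Theorem~\ref{thm:N} and Theorem~\ref{thm:R}(i), (ii)}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:N}]
The set $\mathcal N$ is closed in $\mathbb R$. If $K(\mathcal N)<\infty$, apply Proposition~\ref{prop:tree}. Let $K(\mathcal N)=\infty$. Bounded subsets of $\mathcal N$ are finite, so $\mathcal F_p(\mathcal N)\trianglelefteq V$ by Lemma~\ref{lem:annuli} with $b_0=\min\mathcal N$. Also $V\trianglelefteq\mathcal F_p(\mathcal N)$ by Proposition~\ref{prop:lower}. Lemma~\ref{lem:V}(c) gives $\mathcal F_p(\mathcal N)\simeq V$. Since $K(\mathbb N)=\infty$, this applies to $\mathbb N$ itself: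
\begin{equation}\label{eq:NV}
\mathcal F_p(\mathbb N)\simeq V .
\end{equation}
Hence $\mathcal F_p(\mathcal N)\simeq\mathcal F_p(\mathbb N)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:R}(i), (ii)]
Part (ii) follows from Proposition~\ref{prop:lower} and \eqref{eq:NV}. For (i), Proposition~\ref{prop:ultra} gives the equivalence of the last two conditions, and Proposition~\ref{prop:tree} shows that $K(A)<\infty$ implies $\mathcal F_p(A)\simeq\ell_p$ with the stated bound. Suppose that $K(A)=\infty$ and $\mathcal F_p(A)\simeq\ell_p$. Then $V\trianglelefteq\ell_p$ by Proposition~\ref{prop:lower}. The space $X_1$ is spanned by $\delta(1)$, so $\ell_p$ is isometric to the subsum of the copies of $X_1$ in $V$, and $\ell_p\trianglelefteq V$. By Lemma~\ref{lem:V}(c) and \eqref{eq:NV}, $\ell_p\simeq V\simeq\mathcal F_p(\mathbb N)$, which contradicts (K1). This is the step that needs $p<1$; for $p=1$ it fails already for $A=\mathbb N$.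
\end{proof}

\section{Finite Cantor--Bendixson rank}\label{sec:CB}

Lemma~\ref{lem:annuli} allows one accumulation point. A set such as $\{0,1\}\cup\{1/n,1-1/n:n\ge2\}$ has two, and for every choice of $b_0$ some annulus contains infinitely many points. The natural step is to cut the set at $\frac12$. In general we cut $A$ along a closed subset $D$: write $\delta=r_D+(\delta-r_D)$, and observe that the remainder vanishes on $D$, so it splits into independent pieces, one for each component of $\mathbb R\setminus D$.

\begin{lemma}[Cutting]\label{lem:cut}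
Let $D\subset A\subset\mathbb R$ be nonempty closed sets, and let $I$ run over the components of $\mathbb R\setminus D$ that meet $A$. Then, with $C_2=(c_p^p+4)^{1/p}$,
\[
\mathcal F_p(A)\trianglelefteq_{C_2}\mathcal F_p(D)\oplus_p\Big(\bigoplus_I\mathcal F_p(A\cap\overline I)\Big)_p .
\]
\end{lemma}

\begin{proof}
Take a common base point $x_0\in D$ for $A$ and $D$, and an endpoint $e_I\in D$ of $I$ as base point of $A_I=A\cap\overline I$. For $x\in\overline I$ define $s_I(x)\in\mathcal F_p(A_I)$ as follows. If $I=(a,b)$ is bounded, $s_I(x)=\lambda\delta_{A_I}(a)+(1-\lambda)\delta_{A_I}(b)$ with $\lambda=(b-x)/(b-a)$; if $I$ is unbounded, $s_I(x)=\delta_{A_I}(e_I)=0$. As in Lemma~\ref{lem:interp}, $s_I$ is $1$-Lipschitz on $\overline I$. Let $t_I(x)=\delta_{A_I}(x)-s_I(x)$ for $x\in A_I$ and $t_I(x)=0$ for $x\in A\setminus\overline I$. Then $t_I$ vanishes on $A\setminus I$, and $\|t_I(x)-t_I(y)\|^p\le2|x-y|^p$ for $x,y\in A_I$. If $x\in A\cap I$ and $y\in A\setminus\overline I$, an endpoint $e$ of $I$ lies between them, and $\|t_I(x)-t_I(y)\|^p=\|t_I(x)-t_I(e)\|^p\le2|x-e|^p\le2|x-y|^p$.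 A point lies in at most one $I$, so for given $x,y$ at most two components contribute, and
\[
\|r_D(x)-r_D(y)\|^p+\sum_I\|t_I(x)-t_I(y)\|^p\le(c_p^p+4)|x-y|^p .
\]
All these maps vanish at $x_0$, so (P6) gives $T$ with $T\delta(x)=(r_D(x),(t_I(x))_I)$ and $\|T\|\le C_2$. Let $S$ be the sum of the inclusion operators $J_{D,A}$ and $J_{A_I,A}$; $\|S\|\le1$.

If $x\in D$, then $T\delta(x)=(\delta_D(x),0)$ and $ST\delta(x)=\delta_A(x)$. If $x\in A\cap I$ with $I=(a,b)$, then $J_{D,A}r_D(x)=\lambda\delta_A(a)+(1-\lambda)\delta_A(b)$, while in $J_{A_I,A}t_I(x)$ the multiples of $\delta_A(e_I)$ cancel, as $1-\lambda-(1-\lambda)=0$, leaving $\delta_A(x)-\lambda\delta_A(a)-(1-\lambda)\delta_A(b)$. If $I$ is unbounded, the two vectors are $\delta_A(e_I)$ and $\delta_A(x)-\delta_A(e_I)$. In both cases the sum is $\delta_A(x)$, so $ST=\mathrm{Id}$.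
\end{proof}

\begin{proposition}\label{prop:CB}
Let $A\subset\mathbb R$ be nonempty and closed with $A^{(m)}=\emptyset$ for some $m\ge1$. Then $\mathcal F_p(A)\trianglelefteq V$.
\end{proposition}

\begin{proof}
We use induction on $m$. If $A'=\emptyset$, in particular if $m=1$, bounded subsets of $A$ are finite and Lemma~\ref{lem:annuli} applies with any $b_0\in A$. Let $m\ge2$ and $D=A'\ne\emptyset$. Then $D$ is closed and $D^{(m-1)}=\emptyset$, so $\mathcal F_p(D)\trianglelefteq V$ by induction. There may be infinitely many components $I$ of $\mathbb R\setminus D$ meeting $A$, so we need a bound for $\mathcal F_p(A\cap\overline I)$ that is uniform in $I$. The set $A\cap\overline I$ can accumulate only at endpoints of $I$; hence each compact subset of $I$ contains finitely many of its points.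

If $I$ is unbounded, Lemma~\ref{lem:annuli} with $b_0$ the endpoint of $I$ gives $\mathcal F_p(A\cap\overline I)\trianglelefteq_{C_1}V$. If $I=(a,b)$, pick $e\in A\cap I$ and apply Lemma~\ref{lem:cut} to $\{a,e,b\}\subset A\cap[a,b]$:
\[
\mathcal F_p(A\cap[a,b])\trianglelefteq_{C_2}\mathcal F_p(\{a,e,b\})\oplus_p\mathcal F_p(A\cap[a,e])\oplus_p\mathcal F_p(A\cap[e,b]),
\]
where the second or third summand is omitted if $(a,e)$ or $(e,b)$ misses $A$. The set $A\cap[a,e]$ can accumulate only at $a$, and $A\cap[e,b]$ only at $b$. Lemma~\ref{lem:annuli} applies to the three sets with $b_0=a$, $a$, $b$ respectively, so $\mathcal F_p(A\cap[a,b])\trianglelefteq_{C_1C_2}V\oplus_pV\oplus_pV$, and the last space is isometric to $V$. Thus $\mathcal F_p(A\cap\overline I)\trianglelefteq_{C_1C_2}V$ for every $I$. There are countably many $I$, so Lemma~\ref{lem:cut} yields $\mathcal F_p(A)\trianglelefteq V\oplus_p\ell_p(V)\simeq V$.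
\end{proof}

Finiteness of the rank is what makes the induction stop; each step multiplies the constant by $C_2$.

\begin{proof}[Proof of Theorem~\ref{thm:R}(iii)]
If $K(A)<\infty$, apply Proposition~\ref{prop:tree}. If $K(A)=\infty$, then $V\trianglelefteq\mathcal F_p(A)$ by Proposition~\ref{prop:lower} and $\mathcal F_p(A)\trianglelefteq V$ by Proposition~\ref{prop:CB}, so $\mathcal F_p(A)\simeq V\simeq\mathcal F_p(\mathbb N)$ by Lemma~\ref{lem:V}(c) and \eqref{eq:NV}.
\end{proof}

\begin{thebibliography}{1}
\bibitem{structure}
\emph{Structure of the Lipschitz free $p$-spaces},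
\texttt{https://academica-e.unavarra.es/\allowbreak xmlui/\allowbreak bitstream/\allowbreak handle/\allowbreak 2454/\allowbreak 41870/\allowbreak Albiac\_StructureLipschitz.pdf\allowbreak ?sequence=1\allowbreak\&isAllowed=y}
\end{thebibliography}
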